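\title{Majority of Inner Products Is Hard for Communication with Unrestricted Postselection}

\begin{abstract}
We prove that the communication class $\mathrm{PP}$ is not contained in $\mathrm{UPostBPP}$, the class of problems solved by private-coin protocols that may abort, that have bounded error conditioned on not aborting, and that pay nothing for a small probability of not aborting. The witness is the majority of $m$ inner products modulo $2$ on blocks of length $\lceil 100\log m\rceil$: on inputs of length $n$ its $\mathrm{PP}$ cost is $O(\log n)$ and its $\mathrm{UPostBPP}$ cost is $\Theta(n)$. The proof rescales the rows and columns of the protocol's non-abort matrix so that the protocol becomes a mixture of few product distributions with uniform overall marginals; every component of non-negligible weight then has high min-entropy, and on such a component the vector of inner products is a mixture of nearly uniform distributions on large subcubes. We also determine, up to absolute constants, the $\mathrm{UPostBPP}$ cost of every symmetric function of $m$ inner products on blocks of length at least $100\log m$.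
\end{abstract}

\section{Introduction}\label{sec:intro}

A randomized two-party protocol is usually required to be correct with probability $2/3$ on every input. This requirement can be relaxed in two natural ways. One may ask only for success probability $1/2+\epsilon$ and charge $\log(1/\epsilon)$ for the small advantage. Or one may let the protocol abort and ask for success probability $2/3$ only conditioned on not aborting; this is \emph{postselection}. If the protocol survives with probability at least $\alpha$, then answering with a random bit instead of aborting gives advantage at least $\alpha/6$. So as long as $\log(1/\alpha)$ is charged, postselection is a special case of small advantage. This paper is about the opposite direction, in the setting most favorable to postselection: $\alpha$ is not charged at all.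

\subsection{The models and the question}\label{sec:models}

Throughout, $\log$ is the logarithm to base $2$ and $[m]=\{1,\dots,m\}$. A \emph{communication problem} is a family $F=(F_n)_n$ of functions $F_n:\{0,1\}^n\times\{0,1\}^n\to\{0,1\}$; Alice holds $x$ and Bob holds $y$. A deterministic protocol of communication at most $c$ is a binary tree of depth at most $c$ in which each inner node belongs to one party, who chooses the next bit as a function of his or her input. The root-to-leaf path is the \emph{transcript}, so there are at most $2^c$ transcripts, and the inputs that lead to a given transcript form a \emph{rectangle}, that is, a set of the form $X\times Y$. The output is a function of the transcript. (If one party produces the output privately instead, two more bits put it into the transcript.) The symbol $\bot$ means ``abort''.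

\begin{itemize}
\item $\mathrm{PP}$. A public string $r$ is uniform in $\{0,1\}^k$, and a deterministic protocol $\Pi_r$ of communication at most $c$ outputs a bit. On every input, $\Pr_r[\Pi_r(x,y)=F(x,y)]\ge 1/2+\epsilon$. The cost is $k+c+\log(1/\epsilon)$.
\item $\mathrm{PostBPP}$. Again $r$ is uniform in $\{0,1\}^k$, and $\Pi_r$ has communication at most $c$ and outputs $0$, $1$ or $\bot$. On every input, $\Pr_r[\Pi_r(x,y)\ne\bot]\ge\alpha$ and $\Pr_r[\Pi_r(x,y)=F(x,y)\mid\Pi_r(x,y)\ne\bot]\ge 2/3$. The cost is $k+c+\log(1/\alpha)$.
\item $\mathrm{UPostBPP}_\square$. As $\mathrm{PostBPP}$, but $r$ may have any distribution on $\{0,1\}^k$, any $\alpha>0$ is allowed, and the cost is $k+c$. Combinatorially this is a distribution over labeled rectangles with no restriction on their probabilities: each pair consisting of a string $r$ and a transcript of $\Pi_r$ gives one of at most $2^{k+c}$ rectangles, labeled by the output and weighted by the probability of $r$.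
\item $\mathrm{UPostBPP}$. Each party has a private random string; the two strings are independent and may have any distributions on finite sets. The protocol $\Pi$ outputs $0$, $1$ or $\bot$. On every input, $\Pr[\Pi(x,y)\ne\bot]>0$ and $\Pr[\Pi(x,y)=F(x,y)\mid\Pi(x,y)\neq\bot]\ge 2/3$. The cost is the number of bits communicated.
\end{itemize}

For each measure $\mathcal C$ we write $\mathcal C(F_n)$ for the least cost of a protocol for $F_n$, and $\mathcal C$ also denotes the class of problems with $\mathcal C(F_n)\le\mathrm{polylog}(n)$. We have
\[
\mathrm{PostBPP}\subseteq\mathrm{UPostBPP}_\square\subseteq\mathrm{UPostBPP}: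
\]
the first inclusion drops the term $\log(1/\alpha)$, and for the second Alice samples $r$ privately and sends it.

For inputs $x=(x_1,\dots,x_m)$ and $y=(y_1,\dots,y_m)$ with blocks $x_i,y_i\in\{0,1\}^b$, put
\[
z_i=\langle x_i,y_i\rangle \bmod 2,\qquad z=z(x,y)\in\{0,1\}^m,\qquad |z|=\sum_i z_i .
\]
For $f:\{0,1\}^m\to\{0,1\}$ let $f\circ\mathrm{IP}_b^m$ be the function $(x,y)\mapsto f(z(x,y))$ on inputs of length $n=mb$. The \emph{confounded majority} function $\mathrm{CONF\text{-}MAJ}$ is $\mathrm{MAJ}_m\circ\mathrm{IP}_b^m$ with $b=\lceil 100\log m\rceil$. For even $m$ ties may be broken either way, and for an input length $n$ not of the form $m\lceil100\log m\rceil$ we take the largest $m$ with $m\lceil100\log m\rceil\le n$ and ignore the remaining bits.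

It is known that $\mathrm{PP}\not\subseteq\mathrm{PostBPP}$, and moreover that $\mathrm{PP}\not\subseteq\mathrm{UPostBPP}_\square$: the function $\mathrm{CONF\text{-}MAJ}$ lies in $\mathrm{PP}$ and has $\mathrm{UPostBPP}_\square$ cost $\Theta(n)$. The question we answer, which comes from \cite{landscape}, is the one for the largest of the three postselection classes:
\begin{center}
\emph{Is it true that $\mathrm{PP}\not\subseteq\mathrm{UPostBPP}$?}
\end{center}

\subsection{Results}\label{sec:results}

\begin{theorem}\label{thm:main}
For all large $m$, with $b=\lceil100\log m\rceil$, we have $\mathrm{UPostBPP}(\mathrm{MAJ}_m\circ\mathrm{IP}_b^m)>mb/16000$. Hence $\mathrm{CONF\text{-}MAJ}$ has $\mathrm{UPostBPP}$ cost $\Theta(n)$, while its $\mathrm{PP}$ cost is $O(\log n)$, and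
\[
\mathrm{PP}\not\subseteq\mathrm{UPostBPP}.
\]
\end{theorem}

Up to constant factors the gap is as large as it can be. The $\mathrm{UPostBPP}$ cost never exceeds $n+1$, since Alice can send $x$ and Bob the answer. And a $\mathrm{PP}$ protocol can be made deterministic by running all $\Pi_r$ and taking the majority, at communication $2^kc\le2^{k+c}$, so $\mathrm{UPostBPP}$ cost $\Omega(n)$ forces $\mathrm{PP}$ cost at least $\log n-O(1)$.

Theorem~\ref{thm:main} follows from a lower bound that looks only at the two middle layers of the cube.

\begin{theorem}\label{thm:layers}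
Let $m=2t+1$ and $b\ge\max(64000,100\log m)$, and let $f:\{0,1\}^m\to\{0,1\}$ be constant on $\{z:|z|=t\}$ and constant on $\{z:|z|=t+1\}$, with different values. Then
\[
\mathrm{UPostBPP}(f\circ\mathrm{IP}_b^m)>\frac{b(t+1)}{8000}.
\]
\end{theorem}

The same bound classifies all symmetric outer functions. A function $f$ on $\{0,1\}^m$ is \emph{symmetric} if it depends only on $|z|$; we then write $f(s)$ for its value on weight $s$. Let $\tau(f)$ be the least integer $\tau\ge0$ such that $f$ is constant on the (possibly empty) set $\{z:\tau\le|z|\le m-\tau\}$. Thus $\tau(f)$ measures how far from the two ends of $[0,m]$ the function still changes its value. Always $\tau(f)\le\lceil m/2\rceil$, because for $\tau=\lceil m/2\rceil$ the interval $[\tau,m-\tau]$ contains at most one integer. For $m\ge2$, constants have $\tau=0$, AND and OR have $\tau=1$, and majority and parity have $\tau=\lceil m/2\rceil$.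

\begin{theorem}\label{thm:symmetric}
For all $m\ge2$, all $b\ge100\log m$ and all symmetric $f:\{0,1\}^m\to\{0,1\}$,
\[
\mathrm{UPostBPP}(f\circ\mathrm{IP}_b^m)=\Theta(\tau(f)\cdot b),
\]
with absolute constants.
\end{theorem}

\subsection{What postselection can do}\label{sec:examples}

Two examples show the two sources of power of the model. The first is available already in $\mathrm{PostBPP}$; the second uses private coins and the free abort.

\begin{example}[Guessing a witness]\label{ex:or}
Let $f=\mathrm{OR}_m$. Alice draws $i\in\{0,1,\dots,m\}$, giving relative weight $1$ to $i=0$ and relative weight $2$ to each $i\ge1$, and sends $i$. If $i=0$ the output is $0$. Otherwise she sends $x_i$, and Bob outputs $1$ if $z_i=1$ and $\bot$ if $z_i=0$. The outputs $0$ and $1$ have relative weights $1$ and $2|z|$, so the protocol is correct, at cost $\lceil\log(m+1)\rceil+b+1$.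
\end{example}

\begin{example}[Comparing two numbers]\label{ex:gt}
Read $x,y$ as integers in $[0,2^n)$ and let $F(x,y)=1$ if and only if $x>y$. Alice sends the bit $1$ with probability $4^x/(4^x+1)$ and the bit $0$ otherwise. On $0$ the output is $0$. On $1$ Bob outputs $1$ with probability $4^{-y}/2$ and $\bot$ otherwise. The ratio of the probabilities of the outputs $1$ and $0$ is $2^{2(x-y)-1}$, which is at least $2$ if $x>y$ and at most $1/2$ if $x\le y$. The cost is $2$, for every $n$. At $x=y=2^n-1$ the protocol survives with probability $\frac32/(4^x+1)$, which is doubly exponentially small in $n$.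
\end{example}

Example~\ref{ex:or} suggests that majority should be hard. Suppose that $m=2t+1$, that all a protocol can do is to guess and verify some coordinates of $z$ at about $b$ bits each, and that the other coordinates remain uniform. After verifying that $i\le t$ given coordinates equal $1$, the odds of weight $t+1$ against weight $t$ are
\[
\binom{m-i}{t+1-i}\Big/\binom{m-i}{t-i}=\frac{t+1}{t+1-i}.
\]
One coordinate gives odds $1+1/t$, which is enough for $\mathrm{PP}$; odds $2$ require $i\ge(t+1)/2$ coordinates, hence order $tb$ bits. Example~\ref{ex:gt} is the reason for caution. Majority is a comparison, and a private-coin protocol does not act on rectangles but on rank-one matrices $\varphi(x)\psi(y)$ whose entries may range over enormously different scales. A lower bound must be insensitive to these scales.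

\subsection{Outline of the proof}

Section~\ref{sec:scaling} removes the scales. The correctness condition and the rank-one structure are both invariant under multiplying rows and columns by positive numbers, and one can choose the multipliers so that the protocol becomes a mixture of at most $2^c$ product distributions with uniform overall marginals. This already settles the case $m=1$ in a few lines. Section~\ref{sec:structure} proves that on a large rectangle the heuristic above is accurate: after a partition, a few coordinates of $z$ are fixed and the rest are nearly uniform. Section~\ref{sec:layers} deduces Theorem~\ref{thm:layers}, and Sections~\ref{sec:separation} and~\ref{sec:symmetric} deduce Theorems~\ref{thm:main} and~\ref{thm:symmetric}.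

\section{Scaling a protocol to uniform marginals}\label{sec:scaling}

Consider a private-coin protocol on $\mathcal X\times\mathcal Y$ with random strings $r_A,r_B$. It is a deterministic protocol on the inputs $(x,r_A)$ and $(y,r_B)$, so the pairs leading to a transcript $\pi$ form a rectangle $U_\pi\times V_\pi$, and by independence
\begin{equation}\label{eq:rankone}
\Pr[\pi\mid x,y]=\varphi_\pi(x)\psi_\pi(y),\qquad \varphi_\pi(x)=\Pr[(x,r_A)\in U_\pi],\quad\psi_\pi(y)=\Pr[(y,r_B)\in V_\pi].
\end{equation}
Normalizing $\varphi_\pi$ and $\psi_\pi$ gives a product distribution on inputs for each transcript. One would like these distributions to be spread out. The \emph{min-entropy} of a distribution $p$ is $\log(1/\max p)$; on $\{0,1\}^n$, the bound $p\le2^{D-n}$ says that the min-entropy is at most $D$ below the maximum. The direct normalization gives no such bound. In Example~\ref{ex:gt}, the transcript with output $1$ has $\psi\propto4^{-y}$, with at least $3/4$ of its mass at $y=0$, and the transcript with output $0$ has $\varphi\propto1/(4^x+1)$, with more than $3/5$ of its mass at $x=0$.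

The way out is that the direct normalization is only one of many. Replace every $\varphi_\pi(x)$ by $\lambda_x\varphi_\pi(x)$ and every $\psi_\pi(y)$ by $\kappa_y\psi_\pi(y)$ with $\lambda_x,\kappa_y>0$. The matrices remain of rank one, and at each input the ratio between the two outputs is unchanged. We use this freedom to prescribe the marginals of the total.

\begin{lemma}[Scaling]\label{lem:scaling}
Let $\mathcal X,\mathcal Y$ be finite, let $F:\mathcal X\times\mathcal Y\to\{0,1\}$ have a $\mathrm{UPostBPP}$ protocol of cost $c$, and let $\mu,\nu$ be distributions of full support on $\mathcal X,\mathcal Y$. Then there are disjoint index sets $\mathcal T_0,\mathcal T_1$ with $|\mathcal T_0|+|\mathcal T_1|\le2^c$, weights $w_\pi>0$ with $\sum_\pi w_\pi=1$, and distributions $p_\pi$ on $\mathcal X$ and $q_\pi$ on $\mathcal Y$ such that, with $P_j=\sum_{\pi\in\mathcal T_j}w_\pi\,p_\pi\otimes q_\pi$,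
\begin{enumerate}
\item[(i)] $p_\pi\le\mu/w_\pi$ and $q_\pi\le\nu/w_\pi$ pointwise;
\item[(ii)] $P_{F(x,y)}(x,y)\ge2P_{1-F(x,y)}(x,y)$ for all $(x,y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $W_j(x,y)$ be the probability of output $j\in\{0,1\}$, which is the sum of \eqref{eq:rankone} over the transcripts with output $j$, and let $W=W_0+W_1$. By the definition of the model, $W>0$ everywhere, and $W_F\ge\frac23W$, that is, $W_F\ge2W_{1-F}$.

We claim that there are $\lambda_x,\kappa_y>0$ such that the matrix $\lambda_xW(x,y)\kappa_y$ has row sums $\mu(x)$ and column sums $\nu(y)$. This is matrix scaling in the sense of Sinkhorn \cite{sinkhorn}; here is a proof. For real vectors $\xi=(\xi_x)$ and $\zeta=(\zeta_y)$ let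
\[
G(\xi,\zeta)=\sum_{x,y}W(x,y)e^{\xi_x+\zeta_y}-\sum_x\mu(x)\xi_x-\sum_y\nu(y)\zeta_y .
\]
The function is chosen for its gradient: $\partial G/\partial\xi_x=\sum_ye^{\xi_x}W(x,y)e^{\zeta_y}-\mu(x)$ and $\partial G/\partial\zeta_y=\sum_xe^{\xi_x}W(x,y)e^{\zeta_y}-\nu(y)$. At a global minimum both vanish, and $\lambda=e^\xi$, $\kappa=e^\zeta$ prove the claim. It remains to show that a minimum exists. Adding a constant to all $\xi_x$ and subtracting it from all $\zeta_y$ leaves $G$ unchanged, so we may restrict to the closed set where $\max\xi=0$. Let $h=\max\xi+\max\zeta$, and let $W_{\min},\mu_{\min},\nu_{\min}>0$ be the least values of $W,\mu,\nu$. Keeping one term of the first sum gives the lower bound $W_{\min}e^h$ for it. Also $-\sum_x\mu(x)\xi_x=-\max\xi+\sum_x\mu(x)(\max\xi-\xi_x)\ge-\max\xi+\mu_{\min}(\max\xi-\min\xi)$, and the same holds for $\zeta$. Hence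
\[
G\ge\big(W_{\min}e^h-h\big)+\mu_{\min}(\max\xi-\min\xi)+\nu_{\min}(\max\zeta-\min\zeta).
\]
The first bracket is bounded below and tends to $\infty$ as $|h|\to\infty$, and the other terms are nonnegative. So on a sublevel set of $G$ the three quantities $h$, $\max\xi-\min\xi$, $\max\zeta-\min\zeta$ are bounded; with $\max\xi=0$ this bounds all coordinates. The normalized sublevel sets are compact and $G$ is continuous, so the minimum exists.

Now put $w_\pi=\big(\sum_x\lambda_x\varphi_\pi(x)\big)\big(\sum_y\kappa_y\psi_\pi(y)\big)$, let $\mathcal T_j$ be the set of transcripts with output $j$ and $w_\pi>0$, and let $p_\pi\propto\lambda\varphi_\pi$ and $q_\pi\propto\kappa\psi_\pi$ be the normalized vectors. Then $w_\pi p_\pi(x)q_\pi(y)=\lambda_x\varphi_\pi(x)\psi_\pi(y)\kappa_y$, and the discarded transcripts with $w_\pi=0$ have $\varphi_\pi\psi_\pi\equiv0$, so $P_j(x,y)=\lambda_xW_j(x,y)\kappa_y$. This gives (ii), and $\sum_\pi w_\pi=\sum_x\mu(x)=1$. The $x$-marginal of $P_0+P_1$ is $\sum_\pi w_\pi p_\pi$ and equals $\mu$; a single term satisfies $w_\pi p_\pi\le\mu$. The $y$-marginal gives $w_\pi q_\pi\le\nu$.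
\end{proof}

\begin{remark}
The hypothesis $W>0$ is used, through $W_{\min}>0$, only qualitatively; this is why the survival probability does not enter the bounds. It cannot be dropped: for $W=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ and uniform $\mu,\nu$, the first column forces the scaled entry $(1,1)$ to be $1/2$, and then the first row forces the entry $(1,2)$ to be $0$.
\end{remark}

With $\mu,\nu$ uniform on $\{0,1\}^n$, a component of weight $w_\pi\ge2^{-D}$ has $p_\pi,q_\pi\le2^{D-n}$, and the lighter components have total weight at most $2^{c-D}$. To use this we recall how the inner product behaves on spread-out product distributions.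

\begin{lemma}\label{lem:bias}
For distributions $p,q$ on $\{0,1\}^N$,
\[
\Big|\sum_{a,a'}p(a)q(a')(-1)^{\langle a,a'\rangle}\Big|\le2^{N/2}\,\|p\|_2\|q\|_2\le2^{N/2}\sqrt{\max p\cdot\max q}.
\]
\end{lemma}

\begin{proof}
The symmetric matrix $H=\big((-1)^{\langle a,a'\rangle}\big)$ satisfies $(H^2)_{a,a''}=\sum_{a'}(-1)^{\langle a\oplus a'',a'\rangle}$, which is $2^N$ for $a=a''$ and $0$ otherwise. So $\|Hq\|_2=2^{N/2}\|q\|_2$, and the Cauchy--Schwarz inequality gives the first bound. For the second, $\|p\|_2^2\le\max p\cdot\sum_ap(a)=\max p$.
\end{proof}

The case $m=1$, $t=0$ of Theorem~\ref{thm:layers} concerns a single inner product or its negation. Here the two lemmas suffice.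

\begin{proposition}\label{prop:ip}
For $b\ge1$, the function $F(x,y)=\langle x,y\rangle\bmod2$ on $\{0,1\}^b\times\{0,1\}^b$ has $\mathrm{UPostBPP}(F)\ge b/2-\log3$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:scaling} to a protocol of cost $c$ with $\mu,\nu$ uniform. By (ii), $P_F-P_{1-F}\ge\frac13(P_0+P_1)$ pointwise, and $P_0+P_1$ has total mass $1$. By (i), $\max p_\pi,\max q_\pi\le2^{-b}/w_\pi$. With Lemma~\ref{lem:bias},
\[
\frac13\le\sum_{x,y}(-1)^{\langle x,y\rangle}(P_0-P_1)(x,y)\le\sum_\pi w_\pi\cdot2^{b/2}\cdot\frac{2^{-b}}{w_\pi}\le2^{c-b/2}.\qedhere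
\]
\end{proof}

For majority this argument meets two difficulties. First, a component of high min-entropy can be biased: if $p=q$ is uniform on the strings with $x_1=10^{b-1}$, then only $b$ of the $mb$ bits of entropy are lost, yet $z_1=1$ always. What we can hope for is the weaker statement suggested in Section~\ref{sec:examples}, that such a component gives comparable masses to the weights $t$ and $t+1$. Second, $P_0+P_1$ has uniform marginals but need not be uniform on pairs, so it is not given in advance that it puts any mass on those two weights. Both points require a description of the distribution of $z$ on a component.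

\section{Inner products on a large rectangle}\label{sec:structure}

For $S\subseteq[m]$ let $x_S=(x_i)_{i\in S}\in\{0,1\}^{b|S|}$, and define $y_S$, $z_S$ in the same way. The notation $u\in(1\pm\eta)v$ means $(1-\eta)v\le u\le(1+\eta)v$.

\begin{lemma}[Structure]\label{lem:structure}
Let $b\ge\max(64000,100\log m)$, $n=mb$, let $0\le D\le n$ be an integer, and let $X,Y\subseteq(\{0,1\}^b)^m$ with $|X|=|Y|=2^{n-D}$. Then $X\times Y$ can be partitioned into nonempty rectangles $\ell=X_\ell\times Y_\ell$, with associated sets $I_\ell\subseteq[m]$, such that:
\begin{enumerate}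
\item[(a)] $x_{I_\ell}$ and $y_{I_\ell}$, hence $z_{I_\ell}$, are constant on $\ell$;
\item[(b)] for $(x,y)$ uniform in $\ell$ and every $w\in\{0,1\}^{[m]\setminus I_\ell}$,
\[
\Pr[z_{[m]\setminus I_\ell}=w]\in(1\pm2^{-100})\,2^{-(m-|I_\ell|)};
\]
\item[(c)] for every $k\ge0$, the rectangles with $|I_\ell|\ge k$ contain at most a fraction $2\cdot2^{2D-bk/20}$ of $X\times Y$.
\end{enumerate}
\end{lemma}

Part (c) says that typically at most about $40D/b$ coordinates are fixed. This is the right order: if $X=Y$ is the set of strings whose first $k$ blocks vanish, then $D=kb$ and $z_1=\dots=z_k=0$ on $X\times Y$, so (b) forces $I_\ell\supseteq[k]$ for every $\ell$. A lower bound on $b$ of order $\log m$ is natural for (b): for uniform $x,y$ one has $\mathbb E(-1)^{z_i}=\Pr[x_i=0^b]=2^{-b}$, so $\Pr[z=0^m]=2^{-m}(1+2^{-b})^m$, which is far from $2^{-m}$ when $m$ is much larger than $2^b$.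

By Lemma~\ref{lem:bias}, a parity of $z_S$ is nearly unbiased once $x_S$ and $y_S$ have min-entropy well above half of $b|S|$. This dictates the following definition. For $I\subseteq[m]$, a nonempty set $X'\subseteq(\{0,1\}^b)^m$ is \emph{$I$-dense} if
\[
|\{x\in X':x_S=a\}|\le2^{-0.9b|S|}\,|X'|\qquad\text{for all nonempty }S\subseteq[m]\setminus I\text{ and all }a\in\{0,1\}^{b|S|}.
\]
If a set is not dense, some value $a$ of some $x_J$ is unusually frequent, and we split it off and declare the blocks in $J$ fixed. To make $z_J$ constant we must then also split the other side according to $y_J$. The difficulty is to show that this does not cascade. We do it by counting: a rectangle with $i$ fixed blocks on both sides occupies at most a fraction $2^{2D-2bi}$ of $X\times Y$, while fixing $J$ offers only about $2^{0.9b|J|}$ frequent values on one side and at most $2^{b|J|}$ values on the other. The exponent $1.9$ is less than $2$, and a weight function with the intermediate exponent $1.95$ turns this into (c).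

\begin{proof}[Proof of Lemma~\ref{lem:structure}]
\emph{The tree.} We build a rooted tree whose nodes are triples $v=(X_v,Y_v,I_v)$ with $X_v,Y_v\ne\emptyset$ and with $x_{I_v}$ constant on $X_v$ and $y_{I_v}$ constant on $Y_v$. The root is $(X,Y,\emptyset)$.

If $X_v$ is not $I_v$-dense, we perform an \emph{X-step} (Figure~\ref{fig:step}). Let $R^1=X_v$. For $j=1,2,\dots$, stop if $R^j$ is empty or $I_v$-dense. Otherwise choose a nonempty $J_j\subseteq[m]\setminus I_v$ and a value $a_j$ such that $X^j=\{x\in R^j:x_{J_j}=a_j\}$ satisfies
\begin{equation}\label{eq:theta}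
\theta_j:=|X^j|/|R^j|>2^{-0.9b|J_j|},
\end{equation}
and put $R^{j+1}=R^j\setminus X^j$. Each $X^j$ is nonempty, so the process stops at some index $s\ge2$. The children of $v$ are the triples
\[
\big(X^j,\ \{y\in Y_v:y_{J_j}=a'\},\ I_v\cup J_j\big)
\]
for $1\le j<s$ and all $a'$ for which the second set is nonempty, together with the \emph{remainder child} $(R^s,Y_v,I_v)$ if $R^s\ne\emptyset$; in that case $R^s$ is $I_v$-dense. If $X_v$ is $I_v$-dense and $Y_v$ is not, we perform the \emph{Y-step}, defined with the roles of the two sides exchanged. If both are $I_v$-dense, $v$ is a leaf. Nothing is claimed about the density of the children with a larger $I$; they are simply processed further. The rectangles of the children of $v$ partition $X_v\times Y_v$, so once the tree is known to be finite, the leaves partition $X\times Y$ and (a) holds.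

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!20] (0,0) rectangle (6,1.5);
\draw[thick] (0,0) rectangle (6,4);
\draw (0,3) -- (6,3);
\draw (0,2.2) -- (6,2.2);
\draw (0,1.5) -- (6,1.5);
\draw (1.5,3) -- (1.5,4) (3,3) -- (3,4) (4.5,3) -- (4.5,4);
\draw (1,2.2) -- (1,3) (2.2,2.2) -- (2.2,3) (3.4,2.2) -- (3.4,3) (4.2,2.2) -- (4.2,3) (5.1,2.2) -- (5.1,3);
\draw (2,1.5) -- (2,2.2) (4,1.5) -- (4,2.2);
\node[above] at (3,4) {$Y_v$};
\node[left] at (0,3.5) {$X^1$};
\node[left] at (0,2.6) {$X^2$};
\node[left] at (0,1.85) {$X^3$};
\node[left] at (0,0.75) {$R^4$};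
\node[right] at (6,3.5) {$x_{J_1}=a_1$, cut by $y_{J_1}$};
\node[right] at (6,2.6) {$x_{J_2}=a_2$, cut by $y_{J_2}$};
\node[right] at (6,1.85) {$x_{J_3}=a_3$, cut by $y_{J_3}$};
\node[right] at (6,0.75) {dense remainder};
\end{tikzpicture}
\caption{One X-step on a rectangle $X_v\times Y_v$, schematically. Rows sharing an unusually frequent value $a_j$ on a set $J_j$ of blocks are peeled off one strip at a time; each strip is cut according to the value of $y$ on the same blocks, so that the inner products in $J_j$ are constant on each cell. The shaded remainder has a dense row set and keeps the same set of fixed blocks.}\label{fig:step}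
\end{figure}

\emph{Depth.} Call an edge \emph{enlarging} if the child has a larger set $I$; a path contains at most $m$ such edges. The other edges lead to remainder children. The remainder child of an X-step has a dense $X$-part, so its step, if any, is a Y-step. The remainder child of a Y-step keeps $X_v$ and $I_v$, where $X_v$ is $I_v$-dense because a Y-step was performed, and has a dense $Y$-part, so it is a leaf. Consequently each enlarging edge is directly preceded by at most one non-enlarging edge, and at most two non-enlarging edges end a path. The depth is at most $2m+2$.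

\emph{Weights.} Let $\omega(v)=2^{-1.95b|I_v|}$ and $\gamma=(1+n)2^{-b/20}$. We claim that the children of an inner node $v$ have total weight at most $(1+\gamma)\omega(v)$. By symmetry consider an X-step. For fixed $j<s$ there are at most $2^{b|J_j|}$ children, each of weight $\omega(v)2^{-1.95b|J_j|}$. By \eqref{eq:theta} and $|J_j|\ge1$ their total weight is at most
\[
\omega(v)\,2^{-0.95b|J_j|}=\omega(v)\,2^{-0.05b|J_j|}\,2^{-0.9b|J_j|}\le\omega(v)\,2^{-b/20}\,\theta_j .
\]
For $j\le s-2$ the set $R^{j+1}$ is nonempty, and $1-u\le\ln(1/u)$ gives $\theta_j=1-|R^{j+1}|/|R^j|\le\ln(|R^j|/|R^{j+1}|)$. These bounds telescope to $\ln(|R^1|/|R^{s-1}|)\le\ln2^n\le n$, and $\theta_{s-1}\le1$, so $\sum_{j<s}\theta_j\le1+n$. The remainder child has weight $\omega(v)$. This proves the claim. By induction on the height, the leaves below a node $v$ of height $h$ have total weight at most $(1+\gamma)^h\omega(v)$. At the root,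
\begin{equation}\label{eq:kraft}
\sum_{\ell}\omega(\ell)\le(1+\gamma)^{2m+2}\le e^{(2m+2)\gamma}\le2 .
\end{equation}
For the last step, $2m+2\le4m$, $1+mb\le2mb$ and $m^2\le2^{b/50}$ (from $b\ge100\log m$) give $(2m+2)\gamma\le8m^2b\,2^{-b/20}\le8b\,2^{-0.03b}$; this function of $b$ is decreasing for $b\ge64000$, where it is below $2^{19-1920}<\ln2$.

\emph{Proof of (c).} Since $|I_\ell|$ blocks are constant on each side, $|X_\ell|,|Y_\ell|\le2^{n-b|I_\ell|}$. So $\ell$ contains at most a fraction $2^{2D-2b|I_\ell|}=2^{2D-b|I_\ell|/20}\,\omega(\ell)$ of $X\times Y$. Sum over the leaves with $|I_\ell|\ge k$ and use \eqref{eq:kraft}.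

\emph{Proof of (b).} Let $K=[m]\setminus I_\ell$ and let $(x,y)$ be uniform in $\ell$, so that $x$ and $y$ are independent. For nonempty $S\subseteq K$, the parity of $\sum_{i\in S}z_i$ is that of $\langle x_S,y_S\rangle$, and by density the distributions of $x_S$ and $y_S$ are bounded by $2^{-0.9b|S|}$. Lemma~\ref{lem:bias} with $N=b|S|$ gives
\[
\Big|\mathbb E(-1)^{\sum_{i\in S}z_i}\Big|\le2^{0.5b|S|-0.9b|S|}=2^{-0.4b|S|}.
\]
The indicator of the event $z_K=w$ is $\prod_{i\in K}\frac12\big(1+(-1)^{z_i+w_i}\big)=2^{-|K|}\sum_{S\subseteq K}(-1)^{\sum_{i\in S}(z_i+w_i)}$. Taking expectations and separating the term $S=\emptyset$,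
\[
\big|2^{|K|}\Pr[z_K=w]-1\big|\le\sum_{\emptyset\ne S\subseteq[m]}2^{-0.4b|S|}=(1+2^{-0.4b})^m-1\le e^{m2^{-0.4b}}-1 .
\]
Here $m2^{-0.4b}\le2^{-0.39b}\le1$ because $m\le2^{b/100}$, and $e^u-1\le2u$ on $[0,1]$, so the right side is at most $2^{1-0.39b}\le2^{-100}$.
\end{proof}

\section{The two middle layers}\label{sec:layers}

Let $m=2t+1$, $n=mb$, and let $L_s=\{(x,y):|z(x,y)|=s\}$. For a nonnegative function $P$ on inputs, $P(L_s)$ is its sum over $L_s$. The next lemma resolves both difficulties raised after Proposition~\ref{prop:ip}: a component of high min-entropy cannot tell $L_t$ from $L_{t+1}$, and it gives $L_{t+1}$ a mass that, while possibly small, depends on $m$ only.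

\begin{lemma}\label{lem:layers}
Let $m=2t+1$, $b\ge\max(64000,100\log m)$, let $0\le D\le n$ be an integer, and let $p,q$ be distributions on $\{0,1\}^n$ with $p,q\le2^{D-n}$ pointwise. Put $Q=p\otimes q$ and $\delta=2\cdot2^{2D-b(t+1)/1000}$. Then
\begin{align*}
Q(L_{t+1})&\le1.03\,Q(L_t)+\delta,\\
Q(L_t)&\le1.03\,Q(L_{t+1})+\delta,\\
Q(L_{t+1})&\ge(1-\delta)(1-2^{-100})\,2^{-m}.
\end{align*}
\end{lemma}

\begin{proof}
\emph{Reduction to flat distributions.} The set of $p$ with $0\le p\le2^{D-n}$ and $\sum p=1$ is a bounded polytope, hence the convex hull of its extreme points. An extreme point has at most one coordinate strictly between the bounds, for otherwise mass could be moved between two such coordinates in either direction. It cannot have exactly one: that coordinate would equal $1$ minus an integer multiple of $2^{D-n}$, which is again an integer multiple of $2^{D-n}$ because $2^{n-D}$ is an integer. So the extreme points are the uniform distributions on sets of size $2^{n-D}$, and $Q$ is a convex combination of products of two of them. The three inequalities are affine in $Q$, so we may assume that $p,q$ are uniform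 on sets $X,Y$ of size $2^{n-D}$.

\emph{One leaf.} Take the partition of Lemma~\ref{lem:structure} and $k=\lceil(t+1)/50\rceil$. By (c), the rectangles with $|I_\ell|\ge k$ have total mass at most $2\cdot2^{2D-bk/20}\le\delta$. Call the others \emph{good}. Fix a good $\ell$, let $i=|I_\ell|$, so that $i<(t+1)/50$ and in particular $i\le t$, and let $r\in[0,i]$ be the number of ones in the constant vector $z_{I_\ell}$. Conditioned on $\ell$, the pair $(x,y)$ is uniform in $\ell$, and $|z|=s$ exactly when $s-r$ of the $m-i$ free coordinates equal $1$. By (b),
\[
\Pr[L_t\mid\ell]\in(1\pm2^{-100})\binom{m-i}{t-r}2^{-(m-i)},\qquad\Pr[L_{t+1}\mid\ell]\in(1\pm2^{-100})\binom{m-i}{t+1-r}2^{-(m-i)} .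
\]
Both binomial coefficients are positive, since $t-r\ge t-i\ge0$ and $(m-i)-(t+1-r)=t-i+r\ge0$. Their ratio is
\[
\binom{m-i}{t+1-r}\Big/\binom{m-i}{t-r}=\frac{(m-i)-(t-r)}{t+1-r}=\frac{t+1-(i-r)}{t+1-r}.
\]
As $0\le r\le i$ and $0\le i-r\le i$, numerator and denominator both lie in $[\frac{49}{50}(t+1),t+1]$, so the ratio lies in $[\frac{49}{50},\frac{50}{49}]$. This is where it matters that $t$ and $t+1$ are the middle weights of $m=2t+1$: for $i=0$ the ratio is exactly $1$. Since $\frac{50}{49}\cdot\frac{1+2^{-100}}{1-2^{-100}}<1.03$, each of the two conditional probabilities is at most $1.03$ times the other, and $\Pr[L_{t+1}\mid\ell]\ge(1-2^{-100})2^{-m}$.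

\emph{Summation.} We have $Q(L_{t+1})\le\sum_{\ell\text{ good}}Q(\ell)\Pr[L_{t+1}\mid\ell]+\delta\le1.03\,Q(L_t)+\delta$, and the second inequality follows by exchanging $t$ and $t+1$. The third holds because the good rectangles have mass at least $1-\delta$.
\end{proof}

The proof of Theorem~\ref{thm:layers} now goes around a square. Suppose $f=0$ on weight $t$ and $f=1$ on weight $t+1$. If Lemma~\ref{lem:layers} held with constant $1$ and no error for every component, then correctness of the protocol would give
\[
P_1(L_{t+1})=P_1(L_t)\le\tfrac12P_0(L_t)=\tfrac12P_0(L_{t+1})\le\tfrac14P_1(L_{t+1}),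
\]
and $P_0+P_1$ would vanish on $L_{t+1}$. With errors, the same chain shows that the mass of $L_{t+1}$ is of the order of the errors, so these must be kept below $2^{-m}$. That costs about $m$ bits in the final bound, which is affordable because we aim at order $mb$ bits and $b\ge64000$.

\begin{proof}[Proof of Theorem~\ref{thm:layers}]
Exchanging the outputs $0$ and $1$ if necessary, let $f=0$ on weight $t$ and $f=1$ on weight $t+1$. Put
\[
D=\lfloor b(t+1)/4000\rfloor\le n,\qquad E=m+6=2t+7,\qquad\rho=2^{-E},
\]
and suppose that $f\circ\mathrm{IP}_b^m$ has a protocol of cost $c\le D-E$. The number $\delta$ of Lemma~\ref{lem:layers} satisfies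
\[
\delta\le2\cdot2^{b(t+1)/2000-b(t+1)/1000}=2^{1-b(t+1)/2000}\le2^{1-32(t+1)}\le\rho,
\]
by $b\ge64000$ and $32(t+1)-1\ge2t+7$.

Apply Lemma~\ref{lem:scaling} with $\mu,\nu$ uniform on $\{0,1\}^n$. Call $\pi$ \emph{heavy} if $w_\pi\ge2^{-D}$. For heavy $\pi$ we have $p_\pi,q_\pi\le2^{-n}/w_\pi\le2^{D-n}$, so Lemma~\ref{lem:layers} applies to $p_\pi\otimes q_\pi$. The other components number at most $2^c$ and have total weight at most $2^{c-D}\le\rho$. Summing the first inequality of Lemma~\ref{lem:layers} over the heavy $\pi\in\mathcal T_1$ and the second over the heavy $\pi\in\mathcal T_0$, with weights $w_\pi$, and bounding the light components by their weight, we get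
\[
P_1(L_{t+1})\le1.03\,P_1(L_t)+2\rho,\qquad P_0(L_t)\le1.03\,P_0(L_{t+1})+2\rho .
\]
Summing Lemma~\ref{lem:scaling}(ii) over $L_t$ and over $L_{t+1}$ gives
\[
P_1(L_t)\le\tfrac12P_0(L_t),\qquad P_0(L_{t+1})\le\tfrac12P_1(L_{t+1}).
\]
Chaining the four inequalities, with $0.515\cdot1.03\le0.531$ and $0.515\cdot2+2=3.03$,
\[
P_1(L_{t+1})\le0.515\,P_0(L_t)+2\rho\le0.531\,P_0(L_{t+1})+3.03\rho\le0.266\,P_1(L_{t+1})+3.03\rho .
\]
Hence $P_1(L_{t+1})\le3.03\rho/0.734\le4.2\rho$, and
\[
(P_0+P_1)(L_{t+1})\le1.5\cdot4.2\rho=\frac{6.3}{64}\,2^{-m}<0.1\cdot2^{-m}.
\]
On the other hand, the heavy components have total weight at least $1-\rho$, so the third inequality of Lemma~\ref{lem:layers} and $\delta\le\rho\le2^{-7}$ give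
\[
(P_0+P_1)(L_{t+1})\ge(1-\rho)(1-\delta)(1-2^{-100})\,2^{-m}\ge\tfrac12\,2^{-m}.
\]
This is a contradiction. Therefore every protocol has
\[
c>D-E\ge\frac{b(t+1)}{4000}-(2t+8)\ge\frac{b(t+1)}{4000}-8(t+1)\ge\frac{b(t+1)}{8000},
\]
where the last step uses $b/8000\ge8$.
\end{proof}

The correctness of the protocol was used only on $L_t\cup L_{t+1}$, which is why $f$ may be arbitrary on the other weights; the positivity of the survival probability was used on all inputs, in Lemma~\ref{lem:scaling}.

\section{The separation}\label{sec:separation}

A symmetric function may change its value away from the middle. Fixing some blocks moves the change to the middle of a smaller cube.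

\begin{lemma}\label{lem:restrict}
Let $b\ge\max(64000,100\log m)$, let $f$ on $\{0,1\}^m$ be symmetric with $f(t)\ne f(t+1)$, and let $t'=\min(t,m-t-1)$. Then $\mathrm{UPostBPP}(f\circ\mathrm{IP}_b^m)>b(t'+1)/8000$.
\end{lemma}

\begin{proof}
We have $2t'+1\le t+(m-t-1)+1=m$. Fix $d=m-(2t'+1)$ blocks and leave $2t'+1$ free. If $t'=t$, set $x_i=y_i=0^b$ in the fixed blocks, so that $z_i=0$; the restricted function changes between the weights $t'$ and $t'+1$ of the free coordinates. Otherwise $t'=m-t-1$; set $x_i=y_i=10^{b-1}$, so that $z_i=1$; the change moves to the weights $t-d=(t-m+1)+2t'=t'$ and $t'+1$. In both cases the restricted problem is $f'\circ\mathrm{IP}_b^{2t'+1}$ with $f'$ as in Theorem~\ref{thm:layers}, and $b\ge100\log(2t'+1)$. A protocol for $f\circ\mathrm{IP}_b^m$ solves it at the same cost, each party filling in its fixed blocks.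
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Lower bound.} For odd $m$, majority changes between $t=(m-1)/2$ and $t+1$, and $t'=(m-1)/2$. For even $m$, it changes at $t=m/2-1$ or at $t=m/2$, depending on the tie convention, and $t'=m/2-1$ in both cases. So $t'+1\ge m/2$. For $m\ge2^{640}$ we have $b=\lceil100\log m\rceil\ge64000$, and Lemma~\ref{lem:restrict} gives cost greater than $mb/16000$. For a general input length $n$ and the corresponding $m\ge2$, maximality of $m$ and $m+1\le m^2$ give $n<(m+1)\lceil100\log(m+1)\rceil\le2m\cdot2b$, so $mb>n/4$. Together with the upper bound $n+1$, the cost is $\Theta(n)$, which is not polylogarithmic.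

\emph{Membership in $\mathrm{PP}$.} This is known; we give a direct check. Let $\mathrm{MAJ}_m(z)=1$ if and only if $|z|\ge T$, where $1\le T\le m$, and let $N=2^k$ satisfy $8m\le N<16m$. The protocol outputs a random coordinate of $z$, diluted by constants that move the threshold to $1/2$. Assign two of the $N$ random strings to each $i\in[m]$; on them Alice sends $x_i$ and Bob announces the output $z_i$, at most $b+1$ bits in all. On $N_1=N/2-2T+1$ further strings output $1$, and on the rest output $0$. This is possible since $N_1\ge4m-2m+1>0$ and $N_1\le N/2+1\le N-2m$. The number of strings with output $1$ is $2|z|+N_1=N/2+2(|z|-T)+1$, which is at least $N/2+1$ if $|z|\ge T$ and at most $N/2-1$ if $|z|\le T-1$. So $\epsilon\ge1/N$, and the cost is at most $2\log(16m)+b+1=O(\log n)$.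

Thus $\mathrm{CONF\text{-}MAJ}\in\mathrm{PP}\setminus\mathrm{UPostBPP}$.
\end{proof}

\section{Symmetric outer functions}\label{sec:symmetric}

We prove Theorem~\ref{thm:symmetric}. Write $\tau=\tau(f)$. If $\tau=0$, then $f$ is constant and the cost is $0$. Let $\tau\ge1$.

\subsection*{Lower bound}
By minimality of $\tau$, the function $f$ is constant on the weights in $[\tau,m-\tau]$ but not on those in $[\tau-1,m-\tau+1]$. We find a change at some $t$ with $\min(t,m-t-1)=\tau-1$. Suppose first $\tau\le m-\tau$. Then $f$ changes at $t=\tau-1$ or at $t=m-\tau$, and in both cases the pair $\{t,m-t-1\}$ is $\{\tau-1,m-\tau\}$, with minimum $\tau-1$. Suppose next $2\tau>m$. The interval $[\tau-1,m-\tau+1]$ contains at least two integers, so $2\tau<m+2$. Hence $m=2\tau-1$, the interval is $[\tau-1,\tau]$, and $t=\tau-1$ has $m-t-1=\tau-1$.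

If $b\ge64000$, Lemma~\ref{lem:restrict} gives cost greater than $\tau b/8000$. If $b<64000$, then $\tau\le m\le2^{b/100}<2^{640}$, so $\tau b<2^{656}$ is bounded by an absolute constant, and it suffices to see that the cost is at least $1$. Every $z\in\{0,1\}^m$ occurs as $z(x,y)$ (use the blocks $0^b$ and $10^{b-1}$), so $f\circ\mathrm{IP}_b^m$ is not constant, whereas a protocol without communication has a single transcript and a fixed output. In all cases the cost is $\Omega(\tau b)$.

\subsection*{Upper bound}
If $\tau>m/2$, Alice sends $x$ and Bob sends the answer, at cost $mb+1\le2\tau b+1$. Let $1\le\tau\le m/2$. To know $f(|z|)$ it suffices to know $|z|$ when it is below $\tau$, to know $m-|z|$ when that is below $\tau$, and otherwise to know that both are at least $\tau$. As in Example~\ref{ex:or}, the parties can verify that guessed coordinates have guessed values, but they cannot verify that a guess is as large as possible. Postselection does this for them: if larger guesses are much more likely, the largest surviving guesses dominate.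

Let $M=4^{m+1}$. Alice samples a pair $(S,S')$ of disjoint subsets of $[m]$ with $|S|,|S'|\le\tau$, with probability proportional to $M^{|S|+|S'|}$, and sends $(S,S')$ and $x_{S\cup S'}$. Bob outputs $\bot$ unless $z_i=1$ for all $i\in S$ and $z_i=0$ for all $i\in S'$. If the test passes, he outputs $f(|S|)$ if $|S|<\tau$; otherwise $f(m-|S'|)$ if $|S'|<\tau$; and otherwise the constant value of $f$ on the weights in $[\tau,m-\tau]$.

\emph{Cost.} A set of size at most $\tau$ is a list of $\tau$ symbols from $[m]$ and a blank, so there are at most $(m+1)^{2\tau}$ pairs. With two bits for Bob's output, the cost is at most $2\tau\log(m+1)+1+2\tau b+2$. Since $\log(m+1)\le2\log m\le b/50$ and $b\ge100$, this is at most $3\tau b$. (The weights are integers, so Alice can also sample with fair coins: she draws an integer below a power of two exceeding the total weight and aborts on overflow, at the price of one more bit.)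

\emph{Correctness.} Fix the input, let $s=|z|$, and put $j=\min(s,\tau)$ and $j'=\min(m-s,\tau)$. A pair survives exactly when $S$ lies in the ones and $S'$ in the zeros of $z$, so surviving pairs have $|S|\le j$ and $|S'|\le j'$, and at least one surviving pair is \emph{full}, meaning $|S|=j$ and $|S'|=j'$. Every full pair has relative weight $M^{j+j'}$ and yields the output $f(s)$:
\begin{itemize}
\item if $j<\tau$, then $|S|=j=s$ and the output is $f(|S|)=f(s)$;
\item if $j=\tau>j'$, then $|S'|=j'=m-s$ and the output is $f(m-|S'|)=f(s)$;
\item if $j=j'=\tau$, then $\tau\le s\le m-\tau$ and the output is the constant value there.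
\end{itemize}
The other surviving pairs number at most $4^m$ and have relative weight at most $M^{j+j'-1}$ each, in total at most $M^{j+j'}/4$. So the protocol survives with positive probability, and conditioned on survival it is correct with probability at least $1/(1+\frac14)=\frac45>\frac23$. This completes the proof of Theorem~\ref{thm:symmetric}. \qed

\begin{thebibliography}{9}

\bibitem{landscape}
\emph{The Landscape of Communication Complexity Classes},
\texttt{https://subs.emis.de/LIPIcs/volltexte/2016/6199/pdf/}\allowbreak\texttt{LIPIcs-ICALP-2016-86\_.pdf}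

\bibitem{sinkhorn}
Sinkhorn, 1964.

\end{thebibliography}
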